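\numberwithin{equation}{section}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The probability of one more favorite site for planar random walk}


\begin{abstract}
For simple random walk on $\mathbb Z^2$ let $M_m^k$ be the event that $k$ sites reach local time $m$ before any site reaches local time $m+1$. We prove that for $k=1,2,3$ the conditional probability $P(M_m^{k+1}\mid M_m^k)$ lies between $c\,m^{-1/2}$ and $C\,m^{-1/2}(\log m)^2$. With this reading of the creation probability, it confirms the conjecture that the optimal exponent for the creation of one more favorite site is $1/2$. For the lower bound the walk escapes from its favorite sites to distance $e^{C\sqrt m}$. The upper bound combines a multiscale analysis of loops with an anticoncentration estimate that survives conditioning on $M_m^k$.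
\end{abstract}

\section{Introduction}

\subsection{The question and the answer}

Let $(S_n)_{n\ge0}$ be simple random walk on $\mathbb Z^2$ started at $0$, let $\mathcal F_n=\sigma(S_0,\dots,S_n)$, and let
\[
\xi(x,n)=\sum_{j=0}^n\mathbf 1_{\{S_j=x\}},\qquad \xi^*(n)=\max_x\xi(x,n),\qquad \mathcal K(n)=\{x:\xi(x,n)=\xi^*(n)\}
\]
be the local time, its maximum, and the set of \emph{favorite sites} at time $n$. How likely is a tie between favorites, and how likely is one more tie when several sites are tied already?

To ask this at a fixed level, let $m\ge2$ and $k\ge1$ be integers, put $T_m^0=0$, and let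
\[
T_m^k=\inf\big\{n>T_m^{k-1}:\ \#\{x:\xi(x,n)\ge m\}=k\big\},\qquad M_m^k=\{T_m^k<T_{m+1}^1\}.
\]
The number of sites with local time at least $m$ is $0$ at time $0$, is nondecreasing, and grows by at most one per step. So $T_m^k$ is the first time at which $k$ sites have local time at least $m$, and by recurrence it is a.s.\ finite. (For $m=1$ the definition degenerates: one site has local time $1$ at time $0$, two have it at time $1$, and $T_1^1=\infty$.) The event $M_m^k$ says that $k$ sites reach level $m$ before any site reaches $m+1$, so that at time $T_m^k$ there are exactly $k$ favorites, all of local time $m$. Clearly $M_m^{k+1}\subseteq M_m^k$ and $P(M_m^1)=1$. The ratio $P(M_m^{k+1}\mid M_m^k)$ is the probability of creating a $(k+1)$-st favorite at level $m$.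

This quantity comes from \cite{poster}. There it is stated that almost surely $\limsup_n\#\mathcal K(n)=3$, and the upper bound is derived from the claim that the ``probability of creating one more favorite site with local time $m$ is $O(m^{-\kappa})$ for some $\kappa>1/3$''. The claim is carried out for the second favorite site and is stated to hold for the third and fourth. The role of $1/3$ is visible from Borel--Cantelli: a fourth favorite needs three creations, and $\sum_m m^{-3\kappa}<\infty$ for $\kappa>1/3$. The authors add: ``We conjecture the optimal exponent is $1/2$.'' The claim is stated informally; we read the probability in it as $P(M_m^{k+1}\mid M_m^k)$ with $k\in\{1,2,3\}$.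

\begin{theorem}\label{thm:main}
There are constants $0<c\le C<\infty$ such that for all $m\ge2$ and $k\in\{1,2,3\}$
\[
c\,m^{-1/2}\ \le\ P(M_m^{k+1}\mid M_m^k)\ \le\ C\,m^{-1/2}(\log m)^2 .
\]
The lower bound holds pathwise: $P(M_m^{k+1}\mid\mathcal F_{T_m^k})\ge c\,m^{-1/2}$ a.s.\ on $M_m^k$.
\end{theorem}

\begin{corollary}\label{cor}
With this reading the conjecture of \cite{poster} is true: for each $k\in\{1,2,3\}$ the bound $P(M_m^{k+1}\mid M_m^k)=O(m^{-\kappa})$ holds for every $\kappa<\frac12$ and fails for every $\kappa>\frac12$.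
\end{corollary}

Whether $O(m^{-1/2})$ itself holds is not decided here: a power of $\log m$ remains between the two bounds.

\begin{remark}
Multiplying the upper bounds gives $P(M_m^4)\le C\,m^{-3/2}(\log m)^6$, which is summable in $m$. If $\#\mathcal K(n)\ge4$ and $\xi^*(n)=m\ge 2$, then $T_m^4\le n<T_{m+1}^1$, so $M^4_m$ occurs. Hence Borel--Cantelli gives again that a.s.\ $\#\mathcal K(n)\le3$ for all large $n$. The almost sure results quoted above are not used in this paper.
\end{remark}

\subsection{Why one half}\label{ss:why}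

At time $T=T_m^k$ the walk sits at a site $y$ that has just reached level $m$. If it returns to $y$ before a new site reaches $m$, then $y$ gets local time $m+1$ and no further favorite at level $m$ is possible. How far must the walk go to find a new site with $m$ visits? An excursion from a site $x$ leaves the box of radius $e^v$ around $x$ with probability of order $1/v$ (see Lemma~\ref{lem:pot}). So $x$ is visited $m$ times before the walk leaves this box with probability about $e^{-cm/v}$. The box has about $e^{2v}$ sites, and one of them should succeed once $v$ is of order $\sqrt m$. Escaping from $y$ to distance $e^{C\sqrt m}$ without return has probability of order $1/\sqrt m$. This scenario gives the lower bound, and the natural guess is that nothing is cheaper.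

The competing scenario is a site $z$ near $y$ that is \emph{already} close to level $m$ at time $T$. If it lacks $\gamma$ visits, it collects them before the walk returns to $y$ with probability $u(1-u)^{\gamma-1}$, where $u=u_z$ is of order $1/\log|z-y|$ (and $u=\frac12$ for a neighbor). If $\gamma=O(1)$ and $z$ is a neighbor this costs only a constant factor, so we must show that small gaps $\gamma$ near $y$ are themselves unlikely, with probability $m^{-1/2}$ up to logarithms. There is an obvious source of randomness: the number of times the walk steps back and forth between $z$ and a neighbor has fluctuations of order $\sqrt m$, so a prescribed value should have probability of order $m^{-1/2}$. The difficulty is that we are conditioning on $M_m^k$, an event of probability possibly as small as $m^{-1}$ up to logarithms, which says that no site has passed level $m$ and thus biases all local times. Section~\ref{s:toy} shows in a toy model how this is overcome.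

\subsection{Plan}

Section~\ref{s:pot} recalls potential theory, and Section~\ref{s:lower} proves the lower bound. Sections~\ref{s:loops} and~\ref{s:typical} show that sites close to the maximum have typical loop counts at all scales; this is the multiscale part. Section~\ref{s:reduction} reduces the upper bound to small gaps, and Section~\ref{s:dimers} treats these by the toy argument, applied to pairs of neighboring sites (``dimers''). Section~\ref{s:end} collects the pieces. The hypothesis $k\le3$ is used through $|F|\le3$ for the set $F$ of current favorites: in the escape estimate (Lemma~\ref{lem:escape}), in the bound $P(M_m^k)\ge c\,m^{-1}$, and, for the upper bound, in the fact that a site $z\notin F$ has a neighbor outside $F$.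

\subsection{Conventions}

We write $L=\log m$; $|\cdot|$ is the Euclidean norm and $|\cdot|_\infty$ the sup-norm; $B(z,r)=\{w\in\mathbb Z^2:|w-z|_\infty\le r\}$; $r_v=\lfloor e^v\rfloor$ for real $v\ge1$; and $\theta=T_{m+1}^1$ is the first time a site has local time $m+1$. Further $H_x=\inf\{n\ge0:S_n=x\}$, $H_x^+=\inf\{n\ge1:S_n=x\}$, and $P_x$ is the law of the walk from $x$. On $M_m^k$ we write
\[
T=T_m^k,\qquad y=S_T,\qquad F=\{x:\xi(x,T)\ge m\}.
\]
Then $|F|=k$, $y\in F$, $\xi(\cdot,T)=m$ on $F$, $\xi(\cdot,T)<m$ off $F$, and $T<\theta$. The letters $c,C$ denote positive universal constants that may change from line to line, and numbered constants are fixed. ``For $m$ large'' means for $m\ge m_0$ with a universal constant $m_0$. We use the Chernoff bound for a binomial variable $X$ of mean $\mu>0$: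
\begin{equation}\label{eq:chernoff}
P(X\le\mu-d)\le e^{-d^2/(2\mu)}\qquad(d\ge0).
\end{equation}

\section{A toy model: independent counters}\label{s:toy}

Let $Y_1,\dots,Y_r$ be independent $\mathrm{Bin}(n,\frac12)$ variables and $b_1,\dots,b_r$ integers with $|b_z-\frac n2|\le\lambda\sqrt n$ for some $\lambda\ge1$. Think of $Y_z$ as the random part of the local time of a site $z$ and of $b_z$ as the value of $Y_z$ at which $z$ reaches level $m$. Put $p_z=P(Y_z>b_z)$. \emph{Given that all counters are still below their thresholds, how likely is it that one of them is exactly one step short?} We claim that, if $\lambda\le c\sqrt n$ for a small $c$,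
\begin{equation}\label{eq:toy1}
E\big[\#\{z:Y_z=b_z-1\}\ \big|\ Y_z<b_z\ \forall z\big]\le\frac{C\lambda}{\sqrt n}\sum_zp_z .
\end{equation}

By independence the left side is $\sum_zP(Y_z=b_z-1)/P(Y_z<b_z)$. So it suffices to show $P(Y=b-1)\le C\lambda n^{-1/2}\,p\,\pi$ for one counter, with $p=P(Y>b)$ and $\pi=P(Y<b)$. For $|l-\frac n2|\le3\lambda\sqrt n$,
\[
\frac{P(Y=l+1)}{P(Y=l)}=\frac{n-l}{l+1}=1+\frac{n-2l-1}{l+1}=1+O\Big(\frac\lambda{\sqrt n}\Big).
\]
So the point masses in this range change by at most a constant factor over distances of order $w=\lceil\sqrt n/\lambda\rceil$. Averaging over the $w$ points above $b$, or over the $w$ points below $b$,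
\[
P(Y=b-1)\le\frac Cw\sum_{l=b+1}^{b+w}P(Y=l)\le\frac{C\lambda}{\sqrt n}\,p,\qquad P(Y=b-1)\le\frac{C\lambda}{\sqrt n}\,\pi .
\]
In the same way $P(Y=b)\le C\lambda/\sqrt n\le\frac12$. Thus $p+\pi\ge\frac12$, $\max(p,\pi)\ge\frac14$, $\min(p,\pi)\le4p\pi$, and the claim follows.

What have we gained? The right side of \eqref{eq:toy1} contains $\sum p_z$, and
\begin{equation}\label{eq:toy2}
P(Y_z\le b_z\ \forall z)=\prod_z(1-p_z)\le e^{-\sum_zp_z}.
\end{equation}
So there are two cases. If $\sum_zp_z\ge10\log n$, then the event that no counter has passed its threshold has probability at most $n^{-10}$. For the walk such a contribution can be neglected, because $P(M_m^k)\ge c\,m^{-1}$ by the lower bound. Otherwise the conditional probability of a gap of exactly one is at most $10C\lambda\log n/\sqrt n$. The conditioning is harmless because the chance of \emph{nearly} reaching the threshold is compared with the chance of \emph{passing} it, and the latter is limited by \eqref{eq:toy2}.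

For the walk we must (i) find independent counters such that $M_m^k$ factorizes over them, which is the role of dimers; and (ii) show that the thresholds are within $\lambda\sqrt m$ of typical, with $\lambda$ as small as possible. For (ii) we reach $\lambda=O(\log m)$; together with the $\log m$ from \eqref{eq:toy2} this is the $(\log m)^2$ in Theorem~\ref{thm:main}. A direct union bound would not do. By the argument for \eqref{eq:fresh} below, with high probability the walk stays in a box of radius $e^{C\sqrt m}$ up to time $\theta$. A union bound over the sites of this box controls fluctuations of standard deviation of order $\sqrt m$ only up to order $m^{3/4}$, that is, with $\lambda$ of order $m^{1/4}$.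

\section{Potential kernel and escape probabilities}\label{s:pot}

There is a symmetric function $a:\mathbb Z^2\to[0,\infty)$, the \emph{potential kernel}, with $a(0)=0$, $a>0$ off $0$, $a=1$ at the neighbors of $0$, and
\[
\tfrac14\sum_{|e|=1}a(\cdot+e)-a=\delta_0,\qquad a(x)=\tfrac2\pi\log|x|+a_0+O(|x|^{-2})\quad(x\ne0)
\]
for a constant $a_0$; see \cite[\S\S11--12]{spitzer} and \cite[Thm 4.4.4]{ll}. In particular $a(w)-a(w-x)\to0$ as $|w|\to\infty$.

\begin{lemma}\label{lem:pot}
Let $x\ne0$. Then for $w\ne0$
\begin{equation}\label{eq:hit}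
P_0(H_x<H_0^+)=P_x(H_0<H_x^+)=\frac1{2a(x)},\qquad P_w(H_x<H_0)=\frac{a(w)+a(x)-a(w-x)}{2a(x)} .
\end{equation}
For $v\ge1$ let $q_v=P_0(\text{the walk exits }B(0,r_v)\text{ before returning to }0)$. Then $1/q_v=\frac2\pi v+O(1)$, and with a constant $c_1\ge1$
\begin{equation}\label{eq:qv}
0<q_v\le\min\Big(\frac{c_1}v,\frac34\Big)\quad(v\ge1),\qquad q_v\text{ is nonincreasing in }v.
\end{equation}
\end{lemma}

\begin{proof}
The function $f(w)=a(w)+a(x)-a(w-x)$ is bounded, $f(0)=0$, and $\frac14\sum_ef(\cdot+e)-f=\delta_0-\delta_x$. So for $w\ne0$ the process $f(S_{n\wedge H_0})+\#\{j<n\wedge H_0:S_j=x\}$ is a $P_w$-martingale. Letting $n\to\infty$, the expected number of visits to $x$ before $H_0$ is $G_0(w,x)=f(w)$; in particular $G_0(x,x)=2a(x)$. The number of visits to $x$ before $H_0$ under $P_x$ is geometric, so $P_x(H_0<H_x^+)=1/G_0(x,x)$. Reversing paths between $0$ and $x$ gives the first identity in \eqref{eq:hit}. The second is $P_w(H_x<H_0)=G_0(w,x)/G_0(x,x)$.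

Let $\sigma$ be the exit time from $B(0,r_v)$. The martingale $a(S_{n\wedge\sigma})-\#\{j<n\wedge\sigma:S_j=0\}$ gives $1/q_v=E_0[a(S_\sigma)]$. Since $e^v\le|S_\sigma|\le\sqrt2(e^v+1)$, this equals $\frac2\pi v+O(1)$, and $q_v\le c_1/v$ follows because also $q_v\le1$. As $r_v\ge2$, the walk returns in two steps inside the box with probability $\frac14$, so $q_v\le\frac34$. Positivity and monotonicity are clear.
\end{proof}

\section{The lower bound}\label{s:lower}

After $T$ the walk should avoid all favorites until it is far away. With one favorite this has probability of order $1/a$ at the exit distance. Conditioning a walk never to return to $0$ produces a transient chain that hits any given other site with probability exactly $\frac12$. With two further favorites the union bound $\frac12+\frac12=1$ just fails, and we use that a chain that hits one of them is likely enough to hit the other as well.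

\begin{lemma}\label{lem:escape}
There is $c_*>0$ such that for every set $F\ni y$ with $|F|\le3$ and every $R\ge2$, with $\sigma_R$ the exit time of $B(y,R)$,
\[
P_y\big(\text{no visit to }F\text{ during }[1,\sigma_R)\big)\ge\frac{c_*}{1+\log R}.
\]
\end{lemma}

\begin{proof}
Let $y=0$ and $A=F\setminus\{0\}$. Let $\hat P$ be the law of the Markov chain on $\mathbb Z^2\setminus\{0\}$ with transition probabilities $a(x')/(4a(x))$ between neighbors $x,x'$, started at time $1$ from a uniform neighbor of $0$; we write $\hat P_w$ for the law of the chain started from $w$. The transition probabilities sum to one since $a$ is harmonic off $0$ and $a(0)=0$. A path $(x_1,\dots,x_n)$ avoiding $0$ has $\hat P$-probability $a(x_n)$ times its $P_0$-probability $4^{-n}$, because $a(x_1)=1$. With \eqref{eq:hit}, for distinct nonzero $x,w$,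
\[
\hat P(H_x<\infty)=a(x)P_0(H_x<H_0^+)=\tfrac12,\qquad
\hat P_w(H_x<\infty)=\frac{a(x)}{a(w)}P_w(H_x<H_0)=\frac{a(w)+a(x)-a(w-x)}{2a(w)} .
\]

\emph{Claim: $\hat P(A\text{ is never hit})\ge c$ with a universal $c>0$.} For $|A|\le1$ this holds with $c=\frac12$. Let $A=\{x_1,x_2\}$ with $a(x_1)\le a(x_2)$, and put $\alpha=\hat P_{x_1}(H_{x_2}<\infty)$, $\alpha'=\hat P_{x_2}(H_{x_1}<\infty)$. Let $p$ and $p'$ be the $\hat P$-probabilities that $A$ is hit first at $x_1$ and first at $x_2$. Then $p+p'\alpha'=\frac12$ and $p'+p\alpha=\frac12$. So $p\le\frac12$ and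
\[
1-(p+p')=\tfrac12-p(1-\alpha)\ge\tfrac\alpha2 .
\]
It remains to bound $\alpha=\frac{a(x_1)+a(x_2)-a(x_1-x_2)}{2a(x_1)}$ from below. From $a(x_1)\le a(x_2)$ and the asymptotics of $a$ we get $|x_1|\le C|x_2|$, hence $|x_1-x_2|\le C|x_2|$ and $a(x_1-x_2)\le a(x_2)+C'$ for a constant $C'$. So $\alpha\ge\frac14$ if $a(x_1)\ge2C'$. Otherwise $x_1$ lies in a finite set. For each such $x_1$ we have $\alpha\to\frac12$ as $|x_2|\to\infty$, and for the finitely many remaining pairs $\alpha>0$ because $\mathbb Z^2\setminus\{0\}$ is connected. This proves the claim.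

Under $\hat P$ the exit time $\sigma_R$ is a.s.\ finite, since from each of the finitely many states in $B(0,R)\setminus\{0\}$ the exterior is reached with positive probability. Hence
\[
c\le\hat P\big(\text{no visit to }A\text{ during }[1,\sigma_R)\big)=E_0\big[a(S_{\sigma_R});\text{no visit to }F\text{ during }[1,\sigma_R)\big],
\]
and $a(S_{\sigma_R})\le C(1+\log R)$.
\end{proof}

\paragraph{Fresh sites.} Let $v=\sqrt m$. Cut the walk from $y$ into pieces, each ending when it exits the box of radius $r_v$ around its own starting point. Independently in each piece, the starting point is visited at least $m$ times with probability $(1-q_v)^{m-1}\ge e^{-2q_vm}\ge e^{-2c_1\sqrt m}$; here we used \eqref{eq:qv} and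
\begin{equation}\label{eq:exp}
1-u\ge e^{-2u}\qquad(0\le u\le\tfrac34).
\end{equation}
Each piece moves the walk by at most $r_v+1$ in sup-norm, so at least $\lfloor R/(r_v+1)\rfloor$ pieces are completed before $\sigma_R$. Therefore
\begin{equation}\label{eq:fresh}
P_y\big(\text{no site is visited}\ge m\text{ times during }[0,\sigma_R)\big)\le\big(1-e^{-2c_1\sqrt m}\big)^{R/(r_v+1)-1}.
\end{equation}
For $R=\lceil e^{(2c_1+3)\sqrt m}\rceil$ and $m$ large the right side is at most $\exp(-e^{\sqrt m})$.

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:main}]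
On $M_m^k$, $k\le3$, consider the walk after $T$, started at $y$, with $\sigma_R$ its exit time from $B(y,R)$. Suppose it does not visit $F$ during $[1,\sigma_R)$ and some site is visited at least $m\ge2$ times during $[0,\sigma_R)$. That site is not in $F$, since a site of $F$ with two visits would be visited during $[1,\sigma_R)$. So there is a first time before $T+\sigma_R$ at which a site outside $F$ reaches total local time $m$. This time is $T_m^{k+1}$, and up to then the sites of $F$ still have local time $m$ and no site has local time $m+1$. Hence $M_m^{k+1}$ occurs. By the strong Markov property, Lemma~\ref{lem:escape} and \eqref{eq:fresh}, on $M_m^k$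
\[
P(M_m^{k+1}\mid\mathcal F_T)\ge\frac{c_*}{1+\log R}-\big(1-e^{-2c_1\sqrt m}\big)^{R/(r_v+1)-1}.
\]
With the above choice of $R$ this is at least $c/\sqrt m$ for $m$ large. For each of the finitely many other $m\ge2$ it is positive if $R$ is chosen large, because the last term decays exponentially in $R$.
\end{proof}

Since $P(M_m^1)=1$, we have in particular
\begin{equation}\label{eq:PM}
P(M_m^k)\ge c\,m^{-(k-1)/2}\ge c\,m^{-1}\qquad(k\le3).
\end{equation}

\section{Loops at one scale}\label{s:loops}

From now on $m$ is large. The upper bound rests on one mechanism, already seen in \eqref{eq:toy2}: if, given the coarse structure of the path, many sites had a fair chance to pass level $m$, one of them would have done so. Here we set it up at a single spatial scale $e^v$.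

\subsection{Types of excursions}

Let $V_1(z)<V_2(z)<\cdots$ be the visit times of $z$, a.s.\ infinitely many. The $l$-th excursion from $z$ is the path between $V_l(z)$ and $V_{l+1}(z)$. For $v\ge1$ let $\eta^v_l(z)=1$ if this excursion leaves $B(z,r_v)$, and $\eta_l^v(z)=0$ otherwise; in the latter case we call the excursion a \emph{$v$-loop}. For a unit vector $e$ let $\eta_l^e(z)=0$ if the excursion is $z\to z+e\to z$, and $\eta^e_l(z)=1$ otherwise. The index $\tau=v$ or $\tau=e$ is the \emph{type}. For fixed $z$ and $\tau$ the $\eta_l^\tau(z)$ are i.i.d.\ with mean $q_v$ for $\tau=v$ and $q_e=\frac{15}{16}$ for $\tau=e$. Put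
\[
X_n^\tau(z)=\sum_{l\le n}\eta_l^\tau(z).
\]
The types $v'<v$ and all types $e$ are called \emph{finer} than $v$. If $\tau$ is finer than $v$, then $\eta^v\le\eta^\tau$: an excursion leaving $B(z,r_v)$ leaves the smaller box, and as $r_v\ge2$ it is not a two-step loop.

\subsection{The skeleton at scale \texorpdfstring{$v$}{v}}

Let $\Lambda\subset\mathbb Z^2$ be a translate of $(r_v+1)\mathbb Z^2$. There are $(r_v+1)^2\le4e^{2v}$ such classes. A $v$-loop at $z\in\Lambda$ stays in $B(z,r_v)$, so it visits no other site of $\Lambda$. Let $A_1<A_2<\cdots$ be the visit times to $\Lambda$ that do not terminate a $v$-loop at a site of $\Lambda$, $Z_i=S_{A_i}$, and let $K_i$ be the number of consecutive $v$-loops made at $Z_i$ right after $A_i$. After these loops the walk leaves $B(Z_i,r_v)$ before returning to $Z_i$. Its next visit to $\Lambda$ does not terminate a $v$-loop. This is clear if the visit is to $Z_i$; if it is to another site $z'\in\Lambda$, then the walk has visited $Z_i\notin B(z',r_v)$ since its last visit to $z'$, if there was one. So the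 next visit happens at time $A_{i+1}$. We call $Z=(Z_i)$ the \emph{skeleton}.

\begin{lemma}\label{lem:skel}
Conditionally on $Z$, the $K_i$ are i.i.d.\ with $P(K_i\ge l)=(1-q_v)^l$. For each $z\in\Lambda$ and each type $\tau$ finer than $v$, the pairs $(\eta_l^v(z),\eta_l^\tau(z))_{l\ge1}$ are i.i.d.\ with their unconditional law, and for different $z\in\Lambda$ these sequences are independent.
\end{lemma}

\begin{proof}
The $A_i$ are stopping times. Given $\mathcal F_{A_i}$, the successive excursions from $Z_i$, recentered at $Z_i$, are i.i.d.\ with a fixed law. In an i.i.d.\ sequence the block of loops preceding the first non-loop is independent of the first non-loop. The path from the last visit to $Z_i$ in this block up to $A_{i+1}$ is an initial piece of the first non-loop, and after $A_{i+1}$ the walk starts afresh from $Z_{i+1}$. So, given $\mathcal F_{A_i}$, the block $(K_i,\text{recentered loops})$ has a law that does not depend on $Z_i$, and it is independent of $Z_{i+1},Z_{i+2},\dots$ and of the later blocks. Since the earlier blocks and $Z_1,\dots,Z_i$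 are $\mathcal F_{A_i}$-measurable, it follows that given $Z$ the blocks are i.i.d., and $P(K_i\ge l)=(1-q_v)^l$. The sequence of pairs at $z$ is a concatenation, over the arrivals $i$ with $Z_i=z$ (a.s.\ infinitely many), of a geometric block of loops, for which $\eta^v=0$ and $\eta^\tau$ is a function of the loop, followed by one non-loop, for which $\eta^v=\eta^\tau=1$. This is the block decomposition of the unconditional i.i.d.\ sequence. Different $z$ use different blocks.
\end{proof}

Let $N_z(i)=\#\{i'\le i:Z_{i'}=z\}$, and let $\xi^{(i)}(z)=\sum_{i'\le i,\,Z_{i'}=z}(1+K_{i'})$ be the number of visits to $z\in\Lambda$ before time $A_{i+1}$. The $(n+1)$-st visit to $z$ belongs to the block of arrival number $1+X_n^v(z)$ at $z$. Hence for $n\ge0$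
\begin{equation}\label{eq:equiv}
\xi^{(i)}(z)\ge n+1\iff X_n^v(z)\le N_z(i)-1 .
\end{equation}
Put $p_z(i)=P(\xi^{(i)}(z)\ge m+1\mid Z)$. By \eqref{eq:equiv} and Lemma~\ref{lem:skel} it equals $P(\mathrm{Bin}(m,q_v)\le\nu)$ at $\nu=N_z(i)-1$. For a budget $\beta>0$ let
\[
I=\min\Big\{i:\sum_{z\in\Lambda}p_z(i)\ge\beta\Big\},\qquad \mathcal E_\Lambda=\big\{\xi^{(I)}(z)\le m\ \ \forall z\in\Lambda\big\}.
\]

\begin{lemma}\label{lem:stop}
The index $I$ is $Z$-measurable and a.s.\ finite, $\sum_{z\in\Lambda}p_z(I)\le\beta+1$, and $P(\mathcal E_\Lambda\mid Z)\le e^{-\beta}$. Off $\mathcal E_\Lambda$ we have $\xi(z,\theta)\le\xi^{(I)}(z)$ for all $z\in\Lambda$.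
\end{lemma}

\begin{proof}
By recurrence $N_z(i)\to\infty$ for every $z\in\Lambda$, and $p_z(i)=1$ once $N_z(i)\ge m+1$; so $I<\infty$ if $\Lambda$ is infinite, which it is. Each arrival changes only one $p_z$, so the sum exceeds $\beta$ by at most $1$ at $I$. By independence $P(\mathcal E_\Lambda\mid Z)=\prod_z(1-p_z(I))\le e^{-\beta}$. Off $\mathcal E_\Lambda$ a site of $\Lambda$ has $m+1$ visits before $A_{I+1}$. So $\theta<A_{I+1}$, and every $z\in\Lambda$ has at most $\xi^{(I)}(z)$ visits up to time $\theta$.
\end{proof}

\subsection{Comparing levels \texorpdfstring{$n+1$}{n+1} and \texorpdfstring{$m+1$}{m+1}}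

The budget limits the number of sites that pass level $m$. We need to count sites that merely reach a slightly lower level $n+1$. The comparison costs a factor that stays moderate as long as the threshold $\nu$ is not far below its typical value $nq$. This is the reason for the hypothesis $\nu\ge nq-x$ below, and for proving in Section~\ref{s:typical} that sites near the maximum satisfy it.

\begin{lemma}\label{lem:compare}
Let $0<q\le\frac34$, $1\le n<m$, $n\ge m/3$, $x\ge0$, $\nu\in\mathbb Z$ and $\nu\ge nq-x$. Then
\[
P(\mathrm{Bin}(n,q)\le\nu)\le\exp\Big(\frac{96(m-n)}m\big(x+(m-n)q+\sqrt{mq}\big)\Big)\,P(\mathrm{Bin}(m,q)\le\nu).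
\]
\end{lemma}

\begin{proof}
If $\nu<0$ both sides vanish. Let $\nu\ge0$. For $n\le j<m$ let $\rho_j=P(\mathrm{Bin}(j,q)=\nu)/P(\mathrm{Bin}(j,q)\le\nu)$. Considering the last trial, $P(\mathrm{Bin}(j+1,q)\le\nu)=(1-q\rho_j)\,P(\mathrm{Bin}(j,q)\le\nu)$, so we need an upper bound on $\rho_j$. If $\nu>j$ then $\rho_j=0$. Let $\nu\le j$; put $b_l=P(\mathrm{Bin}(j,q)=\nu-l)$ (so $b_{\nu+1}=0$), $\delta=jq-\nu$, $d=x+(m-n)q$ and $A=nq(1-q)$. Then $\delta\le d$. For $0\le l\le\nu$,
\begin{equation}\label{eq:bratio}
\frac{b_{l+1}}{b_l}=\frac{(\nu-l)(1-q)}{(j-\nu+l+1)q}=1-\frac{\delta+l+q}{jq(1-q)+(\delta+l+1)q}\ge1-\frac{d+l+1}A .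
\end{equation}
Indeed, if $\delta+l+q\le0$ the ratio is at least $1$; otherwise $\delta+l+1>0$ and the denominator is at least $A$.

Put $s=\lfloor A/(2(d+\sqrt A))\rfloor$. Then $s\le\sqrt A/2$ and $s(d+s)\le s(d+\sqrt A)\le A/2$. We have $s\le\nu$: if $s\ge\nu+1\ge1$, then \eqref{eq:bratio} at $l=\nu$ gives $0\ge1-(d+s)/A\ge\frac12$, a contradiction. Multiplying \eqref{eq:bratio} we get, for $l\le s$, $b_l\ge b_0(1-s(d+s)/A)\ge b_0/2$. Hence $P(\mathrm{Bin}(j,q)\le\nu)\ge(s+1)b_0/2$ and
\[
\rho_j\le\frac2{s+1}\le\frac{4(d+\sqrt A)}A,\qquad q\rho_j\le\frac{4(d+\sqrt A)}{n(1-q)}\le\frac{16(d+\sqrt{mq})}n .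
\]
Since $q\rho_j\le q\le\frac34$, \eqref{eq:exp} and multiplication over $n\le j<m$ give
\[
P(\mathrm{Bin}(m,q)\le\nu)\ge\exp\Big(-\frac{32(m-n)(d+\sqrt{mq})}n\Big)P(\mathrm{Bin}(n,q)\le\nu).
\]
Now use $n\ge m/3$.
\end{proof}

\section{Sites near the maximum have typical loop counts}\label{s:typical}

For an integer $0\le h\le m/2$ let
\[
\mathcal A_h=\{z:\xi(z,\theta)\ge m-h\},\qquad n=n_h=m-h-1\ \ (\ge m/3).
\]
Since $T<\theta$ on $M_m^k$, every site that lacks at most $h$ visits to level $m$ at time $T$ belongs to $\mathcal A_h$. For a type $\tau$ and $\lambda\ge0$ consider the bad event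
\[
D_h(\tau,\lambda)=\big\{\exists z\in\mathcal A_h:\ X_n^\tau(z)<nq_\tau-\lambda\sqrt m\big\}.
\]
We want to show that $D_h(e,\lambda)$ is unlikely for $h\le\sqrt m$ and $\lambda=C\log m$.

The idea is to pass from coarse to fine types by halving $v$. Suppose that at scale $v$ the sites of $\mathcal A_h$ are typical. The skeleton at scale $v$ leaves, by Lemmas~\ref{lem:stop} and~\ref{lem:compare}, at most $e^{O(v)}$ candidates per class $\Lambda$ in expectation, and there are at most $4e^{2v}$ classes. So the entropy is $e^{O(v)}$, not $e^{O(\sqrt m)}$. The new noise, $X_n^{v/2}-X_n^v$ given $X_n^v$, is binomial with mean at most $mq_{v/2}\le2c_1m/v$, and by \eqref{eq:chernoff} falling short by $C_1\sqrt m$ costs $e^{-C_1^2v/(4c_1)}$. Both exponents are linear in $v$. A large constant $C_1$ therefore closes the step at every scale. We lose $C_1\sqrt m$ per scale, and there are $O(\log m)$ scales. For larger $h$ the chain is stopped at a coarser scale, and one obtains a bound on the size of $\mathcal A_h$ instead.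

\begin{lemma}\label{lem:step}
Let $v\ge1$, $\tau$ a type finer than $v$, $\lambda'>\lambda\ge0$, $\beta>0$, and
\[
\Xi=96\,\frac{h+1}{\sqrt m}\Big(\lambda+\frac{(h+1)q_v}{\sqrt m}+\sqrt{q_v}\Big).
\]
Let $\mathcal E_\Lambda$ be defined with this $v$ and $\beta$. Then:
\begin{enumerate}
\item[(a)] $P\big(D_h(\tau,\lambda')\setminus D_h(v,\lambda)\big)\le4e^{2v}\Big[e^{-\beta}+(\beta+1)e^\Xi e^{-(\lambda'-\lambda)^2/(2q_\tau)}\Big]$.
\item[(b)] With $\mathcal R=D_h(v,\lambda)^c\cap\bigcap_\Lambda\mathcal E_\Lambda^c$ we have $E[\#\mathcal A_h;\mathcal R]\le4e^{2v}(\beta+1)e^\Xi$.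
\end{enumerate}
\end{lemma}

\begin{proof}
Write $q=q_v$ and fix $\Lambda$. Off $\mathcal E_\Lambda$ and off $D_h(v,\lambda)$, Lemma~\ref{lem:stop} and \eqref{eq:equiv} show that each $z\in\mathcal A_h\cap\Lambda$ satisfies
\begin{equation}\label{eq:cand}
nq-\lambda\sqrt m\le X_n^v(z)\le N_z(I)-1 .
\end{equation}
Given $Z$, the expected number of $z\in\Lambda$ satisfying \eqref{eq:cand} is at most
\[
\sum_{z:\,N_z(I)-1\ge nq-\lambda\sqrt m}P\big(\mathrm{Bin}(n,q)\le\nu\big)\Big|_{\nu=N_z(I)-1}\le e^\Xi\sum_zp_z(I)\le e^\Xi(\beta+1),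
\]
by Lemma~\ref{lem:compare} with $x=\lambda\sqrt m$ and $m-n=h+1$, and by Lemma~\ref{lem:stop}. Summing over the classes gives (b).

For (a), condition on $Z$ and on $X_n^v(z)=j$ with $j\ge nq-\lambda\sqrt m$. By Lemma~\ref{lem:skel}, $X_n^\tau(z)-j\sim\mathrm{Bin}(n-j,q'')$ with $q''=\frac{q_\tau-q}{1-q}\le q_\tau$. The conditional mean of $X_n^\tau(z)$ is
\[
nq''+j(1-q'')\ge n\big(q''+(1-q'')q\big)-\lambda\sqrt m=nq_\tau-\lambda\sqrt m .
\]
So $X_n^\tau(z)<nq_\tau-\lambda'\sqrt m$ is a deviation of more than $(\lambda'-\lambda)\sqrt m$ below the mean. By \eqref{eq:chernoff} with $\mu=(n-j)q''\le mq_\tau$ its conditional probability is at most $e^{-(\lambda'-\lambda)^2/(2q_\tau)}$ (it is $0$ if $\mu=0$). Hence the expected number of $z\in\Lambda$ that satisfy both \eqref{eq:cand} and $X_n^\tau(z)<nq_\tau-\lambda'\sqrt m$ is at most $(\beta+1)e^\Xi e^{-(\lambda'-\lambda)^2/(2q_\tau)}$. Add $P(\mathcal E_\Lambda)\le e^{-\beta}$ and sum over the classes.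
\end{proof}

\paragraph{The chain of scales.} Let $v_i=2^{-i}\sqrt m\,L$ for $0\le i\le J$, where $J=\max\{i:v_i\ge8L\}$. Then $v_J\in[8L,16L)$ and $J\le L$. Let
\[
\lambda_i=c_1+C_1i\le c_1+C_1L,\qquad\text{with }C_1\text{ such that }\ \frac{C_1^2}{4c_1}\ge96(C_1+2c_1+1)+5 .
\]

\begin{proposition}\label{prop:scales}
For $m$ large the following hold.
\begin{enumerate}
\item[(a)] If $0\le h\le m/2$, $i\le J$ and $v_i\ge hL/\sqrt m$, then $P(D_h(v_i,\lambda_i))\le12L\,m^{-16}$.
\item[(b)] With $\lambda_e=\lambda_J+L\in[L,\,c_1+(C_1+1)L]$ we have $P\big(\bigcup_{0\le h\le\sqrt m}\bigcup_eD_h(e,\lambda_e)\big)\le m^{-12}$.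
\item[(c)] There is a constant $C_2$, and for each integer $\sqrt m\le h\le m/2$ there is an event $\mathcal R_h$, with
\[
E[\#\mathcal A_h;\mathcal R_h]\le e^{C_2hL/\sqrt m},\qquad P(\mathcal R_h^c)\le m^{-12}.
\]
\end{enumerate}
\end{proposition}

\begin{proof}
(a) \emph{Start.} As $nq_{v_0}\le c_1m/(\sqrt mL)\le\lambda_0\sqrt m$ and $X_n^{v_0}\ge0$, we have $D_h(v_0,\lambda_0)=\emptyset$ for all $h$.

\emph{Step.} Let $i<J$ and $v_{i+1}\ge hL/\sqrt m$. Then $\frac{h+1}{\sqrt m}\le\frac{v_i}{2L}+\frac1{\sqrt m}\le\frac{v_i}L$. In Lemma~\ref{lem:step} with $(v,\lambda)=(v_i,\lambda_i)$ and $(\tau,\lambda')=(v_{i+1},\lambda_{i+1})$ this and $q_{v_i}\le c_1/v_i$ give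
\[
\Xi\le96\,\frac{v_i}L\Big(c_1+C_1L+\frac{c_1}L+1\Big)\le96\,v_i(C_1+2c_1+1),\qquad
\frac{(\lambda_{i+1}-\lambda_i)^2}{2q_{v_{i+1}}}\ge\frac{C_1^2v_{i+1}}{2c_1}=\frac{C_1^2v_i}{4c_1}\ge\Xi+5v_i .
\]
With $\beta=4v_i$ and $4v_i+1\le2e^{v_i}$,
\[
P\big(D_h(v_{i+1},\lambda_{i+1})\setminus D_h(v_i,\lambda_i)\big)\le4e^{2v_i}\big[e^{-4v_i}+(4v_i+1)e^{-5v_i}\big]\le12e^{-2v_i}\le12m^{-16}.
\]
If $v_i\ge hL/\sqrt m$, then all coarser scales satisfy this as well. So we may sum the steps leading to $i$, at most $J\le L$ of them, and (a) follows.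

(b) Let $h\le\sqrt m$. Then $v_J\ge8L\ge hL/\sqrt m$, so (a) applies with $i=J$. Also $\frac{h+1}{\sqrt m}\le2$. Apply Lemma~\ref{lem:step}(a) with $v=v_J$, $\lambda=\lambda_J$, $\tau=e$, $\lambda'=\lambda_e$ and $\beta=4v_J$. Here $\Xi\le192(\lambda_J+2q_{v_J}+1)=O(L)$, the Chernoff factor is at most $e^{-L^2/2}$, and $8L\le v_J<16L$. So $P(D_h(e,\lambda_e)\setminus D_h(v_J,\lambda_J))\le4e^{-2v_J}+e^{O(L)-L^2/2}\le5m^{-16}$. Adding the bound $12Lm^{-16}$ of (a) for $D_h(v_J,\lambda_J)$ and summing over at most $\sqrt m+1$ values of $h$ and four $e$ gives (b).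

(c) Let $i(h)=\max\{i\le J:v_i\ge hL/\sqrt m\}$, which exists since $h\le m$. Put $v=v_{i(h)}$, $\lambda=\lambda_{i(h)}$, $\beta=4v$, and let $\mathcal R_h$ be the event $\mathcal R$ of Lemma~\ref{lem:step}(b). We have $v\le16hL/\sqrt m$: if $i(h)=J$ then $v<16L\le16hL/\sqrt m$, and otherwise $v=2v_{i(h)+1}<2hL/\sqrt m$. Further $\frac{(h+1)q_v}{\sqrt m}\le\frac{2h}{\sqrt m}\cdot\frac{c_1}v\le\frac{2c_1}L$. Hence
\[
\Xi\le\frac{192h}{\sqrt m}\Big(c_1+C_1L+\frac{2c_1}L+1\Big)\le\frac{C\,hL}{\sqrt m},
\]
and since $hL/\sqrt m\ge L\ge1$, the bound $4e^{2v}(4v+1)e^\Xi$ of Lemma~\ref{lem:step}(b) is at most $e^{C_2hL/\sqrt m}$. Finally, by (a), Lemma~\ref{lem:stop} and $v\ge8L$, $P(\mathcal R_h^c)\le12Lm^{-16}+4e^{2v}e^{-4v}\le m^{-12}$.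
\end{proof}

\section{Upper bound: reduction to small gaps}\label{s:reduction}

From now on $k\in\{1,2,3\}$. Put $\lambda=\lambda_e+1$. With a constant $C_3$ and for $m$ large, $\sqrt{2L}\le L\le\lambda\le C_3L$. Let
\[
t=\frac{c_0\sqrt m}L,\qquad R=r_t ,
\]
with $c_0>0$ fixed in \eqref{eq:c0} below; $t\ge1$ for $m$ large. The distance $e^t$ separates ``far'' from ``near''. Going far has probability of order $1/t$, so $t$ cannot be much smaller than $\sqrt m$. The small constant and the factor $1/L$ ensure that near sites are hit between returns to $y$ with a probability large enough to beat the growth rates in Proposition~\ref{prop:scales}(c) and in the local estimate of Lemma~\ref{lem:local}.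

\paragraph{Far or near.} Let $M_m^k$ occur. If $M_m^{k+1}$ occurs too, then between $T$ and $T_m^{k+1}$ the walk does not return to $y$, since this would create local time $m+1$. So after $T$ either the walk exits $B(y,R)$ before returning to $y$, which has conditional probability $q_t\le c_1/t$ given $\mathcal F_T$; or some $z\in B(y,R)\setminus F$ receives its missing
\[
\gamma_z=m-\xi(z,T)\ge1
\]
visits before the return to $y$. By \eqref{eq:hit} the latter has, for given $z$, conditional probability $\varphi_z(\gamma_z)$, where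
\[
\varphi_z(\gamma)=u_z(1-u_z)^{\gamma-1},\qquad u_z=\frac1{2a(z-y)}\ge u_0:=\frac{c_2}t .
\]
Here $c_2>0$ is universal, because $a(z-y)\le Ct$ for $0<|z-y|_\infty\le e^t$, $t\ge1$. As $u_z$ is a probability, $u_z\le1$. So $\varphi_z$ is nonincreasing and $\varphi_z(\gamma)\le e^{-u_0(\gamma-1)}$. Let
\[
\Sigma=\sum_{z\in B(y,R)\setminus F}\varphi_z(\gamma_z)=\Sigma_1+\Sigma_2+\Sigma_3
\]
according to $\gamma_z>m/2$, $\sqrt m<\gamma_z\le m/2$ and $\gamma_z\le\sqrt m$. On $M_m^k$ we have $P(M_m^{k+1}\mid\mathcal F_T)\le q_t+\min(1,\Sigma)$. For any event $\mathcal B$, in $\mathcal F_T$ or not, $\min(1,\Sigma)\le\mathbf 1_{\mathcal B}+\Sigma\mathbf 1_{\mathcal B^c}$. Since $M_m^{k+1}\subseteq M_m^k$, taking expectations over $M_m^k$ gives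
\begin{equation}\label{eq:main}
P(M_m^{k+1})\le\frac{c_1}tP(M_m^k)+P(\mathcal B)+E\big[\Sigma_1+\Sigma_2+\Sigma_3;\,M_m^k\setminus\mathcal B\big].
\end{equation}
Let $h_l=\min(\lceil2^l\sqrt m\rceil,\lfloor m/2\rfloor)$ for $l=1,2,\dots$ until $\lfloor m/2\rfloor$ is reached; these are at most $L+1$ values, all between $\sqrt m$ and $m/2$. We take
\begin{equation}\label{eq:B}
\mathcal B=\bigcup_l\mathcal R_{h_l}^c\ \cup\bigcup_{0\le h\le\sqrt m}\bigcup_eD_h(e,\lambda_e)\ \cup\ \bigcup_{(\Lambda,e)}\mathcal B_{\Lambda,e},
\end{equation}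
where the eight events $\mathcal B_{\Lambda,e}$, each of probability at most $m^{-10}$, are defined in Section~\ref{s:dimers}. By Proposition~\ref{prop:scales}, $P(\mathcal B)\le10\,m^{-10}$ for $m$ large. The constants $c_2,C_2,C_3$ do not depend on $c_0$, and we put
\begin{equation}\label{eq:c0}
c_0=\min\Big\{\frac{c_2}{4(C_2+12)},\ \frac{c_2}{400\,C_3}\Big\}.
\end{equation}

\paragraph{Very deep gaps.} As $|B(y,R)|\le9e^{2t}$ and $u_0=c_2L/(c_0\sqrt m)$,
\begin{equation}\label{eq:S1}
\Sigma_1\le9e^{2t}e^{-u_0(m/2-1)}\le\exp\Big(3+\frac{2c_0\sqrt m}L-\frac{c_2\sqrt mL}{2c_0}+u_0\Big)\le m^{-12}\qquad\text{for }m\text{ large}.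
\end{equation}

\paragraph{Deep gaps.} Let $\sqrt m<\gamma_z\le m/2$ and let $l$ be minimal with $\gamma_z\le h_l$. Then $\gamma_z-1\ge h_l/4$. For $l=1$ this is $\gamma_z-1>\sqrt m-1\ge(2\sqrt m+1)/4\ge h_1/4$; for $l\ge2$ it is $\gamma_z-1\ge h_{l-1}\ge(h_l-1)/2\ge h_l/4$. Moreover $z\in\mathcal A_{h_l}$ because $T<\theta$. With Proposition~\ref{prop:scales}(c) and \eqref{eq:c0},
\begin{equation}\label{eq:S2}
E[\Sigma_2;M_m^k\setminus\mathcal B]\le\sum_lE[\#\mathcal A_{h_l};\mathcal R_{h_l}]\,e^{-u_0h_l/4}\le\sum_l\exp\Big(\frac{h_lL}{\sqrt m}\Big(C_2-\frac{c_2}{4c_0}\Big)\Big)\le(L+1)m^{-12}.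
\end{equation}

For gaps below $\sqrt m$ counting does not suffice: our bounds do not make the expected number of such sites small, and the gain must come from anticoncentration.

\section{Small gaps: dimers}\label{s:dimers}

\subsection{Choosing the counters}

We look for independent counters as in Section~\ref{s:toy}. The $v$-loops of Section~\ref{s:loops} are not suitable, because they visit many sites outside $\Lambda$ and $M_m^k$ involves all sites. Two-step loops $z\to z+e\to z$ change the local time only at $z$ and $z+e$, and by the same amount. If $z+e$ were a favorite, its local time would be pinned at $m$ and the loop count would have no freedom left. But $z$ has four neighbors and $|F|\le3$, so \emph{if $z\notin F$, some neighbor $z+e$ is not in $F$}.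

Let $\Lambda$ be one of the two parity classes of $\mathbb Z^2$ (sites with even, or with odd, coordinate sum) and $e$ a unit vector; there are eight pairs $(\Lambda,e)$. The \emph{dimers} $\Delta_z=\{z,z+e\}$, $z\in\Lambda$, tile $\mathbb Z^2$. We have $\Sigma_3\le\sum_{(\Lambda,e)}\Sigma_3^{\Lambda,e}$ with
\begin{equation}\label{eq:S3def}
\Sigma_3^{\Lambda,e}=\sum_{z}\varphi_z(\gamma_z),\qquad\text{over }z\in\Lambda\cap B(y,R)\text{ with }\Delta_z\cap F=\emptyset\text{ and }\gamma_z\le\sqrt m .
\end{equation}
Fix $(\Lambda,e)$ for the rest of this section.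

\subsection{The dimer skeleton}

Group the steps of the walk into consecutive pairs starting at times when the walk is in $\Lambda$, that is, from time $0$ if $0\in\Lambda$ and from time $1$ otherwise. The pairs are i.i.d.\ uniform on $16$ values. Delete all pairs equal to $(e,-e)$. Let $s_0$ be the first position in $\Lambda$, $s_i$ the position after $i$ retained pairs, $w_i$ the site visited between $s_i$ and $s_{i+1}$ in the middle of the $(i+1)$-st retained pair, and $G_i$ the number of deleted pairs, that is, of loops $s_i\to s_i+e\to s_i$, made at $s_i$ just before that pair. Let $\mathcal S$ be the $\sigma$-field of the retained pairs, and of the first step if $0\notin\Lambda$. The $G_i$ are i.i.d.\ with $P(G_i\ge l)=16^{-l}$ and independent of $\mathcal S$.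

The walk runs through \emph{stages} $g=0,1,2,\dots$. In stage $2i$ it visits $s_i$ and then makes its $G_i$ loops; in stage $2i+1$ it visits $w_i$. So each stage visits sites of one dimer only. Every time $n\ge1$ lies in exactly one stage, and $T\ge1$ because $m\ge2$. At the end of stage $g$ let, for $z\in\Lambda$,
\begin{itemize}
\item $N_z(g)$ be the number of $i$ with $2i\le g$ and $s_i=z$,
\item $Q_{z+e}(g)$ the number of $i$ with $2i+1\le g$ and $w_i=z+e$, plus $1$ if $z+e=0$ (the visit at time $0$),
\item $Y_z(g)$ the number of loops made at $z$, that is, the sum of the $G_i$ with $2i\le g$ and $s_i=z$.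
\end{itemize}
For $g=-1$ we let these describe the state before stage $0$. At the end of stage $g$ the local times are $\xi(z)=N_z+Y_z$ and $\xi(z+e)=Q_{z+e}+Y_z$. Given $\mathcal S$, the $Y_z(g)$, $z\in\Lambda$, are independent, and $Y_z(g)$ is a sum of $N_z(g)$ of the $G_i$. Put
\[
b_z(g)=m-\max\big(N_z(g),Q_{z+e}(g)\big),\qquad p_z(g)=P\big(Y_z(g)\ge b_z(g)+1\mid\mathcal S\big).
\]
Thus both sites of $\Delta_z$ are below level $m$ iff $Y_z<b_z$, and $p_z$ is the conditional probability that one of them is above level $m$. Let $g^*$ be the first stage with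
\[
\sum_zp_z(g)\ge10L\qquad\text{or}\qquad\max_zp_z(g)\ge1-m^{-10}.
\]
It is $\mathcal S$-measurable, and a.s.\ finite since $N_z(g)\to\infty$ as $g\to\infty$ by recurrence and $p_z(g)=1$ once $N_z(g)\ge m+1$. Both conditions fail at $g=-1$, because $p_z(-1)=0$ for all $z$. Let $\mathcal B_{\Lambda,e}$ be the event that no site has local time $\ge m+1$ at the end of stage $g^*$. Then
\[
P(\mathcal B_{\Lambda,e}\mid\mathcal S)=\prod_z\big(1-p_z(g^*)\big)\le\max\big(e^{-10L},m^{-10}\big)=m^{-10}.
\]
Off $\mathcal B$ the time $\theta$ is not after the end of stage $g^*$. So on $M_m^k\setminus\mathcal B$, where $T<\theta$, the time $T$ lies in a stage $g_T\le g^*$. This stage visits only the dimer containing $y\in F$. Hence \emph{for dimers disjoint from $F$ all counts at time $T$ are those at the end of stage $g_T-1$}, and since $g_T-1<g^*$,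
\begin{equation}\label{eq:budget}
\sum_zp_z(g_T-1)<10L,\qquad p_z(g_T-1)<1-m^{-10}\ \text{ for all }z.
\end{equation}

\subsection{The thresholds are nearly typical}

Let $z$ contribute to \eqref{eq:S3def} on $M_m^k\setminus\mathcal B$. The visits to $z$ up to $T$ are $V_1(z),\dots,V_{m-\gamma_z}(z)$, and $V_{l+1}(z)$ terminates a loop $z\to z+e\to z$ iff $\eta_l^e(z)=0$. As $y\notin\Delta_z$, time $T$ is not inside such a loop. So $N_z(g_T-1)=1+X^e_{m-\gamma_z-1}(z)$. Now $z\in\mathcal A_h$ with $h=\gamma_z\le\sqrt m$, and $m-\gamma_z-1=n_h$. Since $D_h(e,\lambda_e)\subseteq\mathcal B$ does not occur,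
\begin{equation}\label{eq:Nlarge}
N_z(g_T-1)\ge1+\tfrac{15}{16}(m-\gamma_z-1)-\lambda_e\sqrt m\ge N_*:=\tfrac{15}{16}m-\lambda\sqrt m>0 .
\end{equation}
This is what Section~\ref{s:typical} was for.

\subsection{The local estimate}

This is the one-counter estimate of Section~\ref{s:toy} for the negative binomial law, now for all gaps $j\le\sqrt m$.

\begin{lemma}\label{lem:local}
Let $m$ be large, $N\ge N_*$ and $1\le b\le m-N$ integers, and $Y$ the sum of $N$ independent variables with values in $\{0,1,2,\dots\}$ and tails $P(\cdot\ge l)=16^{-l}$. Put $p=P(Y>b)$, $\pi=P(Y<b)$, and suppose $p<1-m^{-10}$. Then for integers $1\le j\le\sqrt m$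
\[
P(Y=b-j)\le4e^{400}\,\frac\lambda{\sqrt m}\,e^{200\lambda j/\sqrt m}\,p\,\pi .
\]
\end{lemma}

\begin{proof}
We have $P(Y=l)=\binom{N+l-1}l16^{-l}(\frac{15}{16})^N$ for $l\ge0$.

\emph{Location of $b$.} Since $b\le m-N$, $b-\frac N{15}\le m-\frac{16}{15}N\le\frac{16}{15}\lambda\sqrt m\le2\lambda\sqrt m$. For the other side suppose $b<\frac N{15}-d$ with $d=\sqrt{2mL}$. View $Y$ as the number of trials of probability $\frac1{16}$ that succeed before the $N$-th failure; then $Y\le b$ iff at most $b$ of the first $N+b$ trials succeed. The mean number of successes exceeds $b$ by $\frac{N+b}{16}-b=\frac{15}{16}(\frac N{15}-b)>\frac{15}{16}d$. So \eqref{eq:chernoff} and $N+b\le m$ give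
\[
P(Y\le b)\le\exp\Big(-\frac{(15d/16)^2}{2(N+b)/16}\Big)\le e^{-7d^2/m}=m^{-14},
\]
which contradicts $P(Y\le b)=1-p>m^{-10}$. As $d\le\lambda\sqrt m$, we get $|b-\frac N{15}|\le2\lambda\sqrt m$.

\emph{Flatness.} Let $l=\frac N{15}+\delta$ be an integer with $|\delta|\le5\lambda\sqrt m$. As $N\ge N_*$, we have $l+1\ge\frac m{16}-6\lambda\sqrt m\ge\frac m{20}$ for $m$ large, and
\[
\frac{P(Y=l+1)}{P(Y=l)}=\frac{N+l}{16(l+1)}=1-\frac{15\delta+16}{16(l+1)},\qquad\Big|\frac{15\delta+16}{16(l+1)}\Big|\le\frac{75\lambda\sqrt m+16}{0.8\,m}\le\frac{100\lambda}{\sqrt m}\le\frac12 .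
\]
Since $|\log(1-\epsilon)|\le2|\epsilon|$ for $|\epsilon|\le\frac12$, for $l,l'$ in this range
\begin{equation}\label{eq:flat}
P(Y=l)\le e^{200\lambda|l-l'|/\sqrt m}\,P(Y=l').
\end{equation}

\emph{Averaging.} Let $w=\lceil\sqrt m/\lambda\rceil$, so that $\lambda w/\sqrt m\le2$ and $w\le\lambda\sqrt m$. All integers in $\{b-w,\dots,b+w\}$ and the $b-j$ with $j\le\sqrt m$ lie in the range of \eqref{eq:flat}. Averaging \eqref{eq:flat} with $l=b-j$ over $l'\in\{b+1,\dots,b+w\}$, respectively over $l'\in\{b-w,\dots,b-1\}$, and using $|b-j-l'|\le j+w$,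
\[
P(Y=b-j)\le\frac1w\,e^{200\lambda(j+w)/\sqrt m}\min(p,\pi)\le e^{400}\,\frac\lambda{\sqrt m}\,e^{200\lambda j/\sqrt m}\min(p,\pi).
\]
Averaging \eqref{eq:flat} with $l=b$ gives $P(Y=b)\le e^{400}\lambda/\sqrt m\le\frac12$ for $m$ large. So $p+\pi\ge\frac12$, $\max(p,\pi)\ge\frac14$, and $\min(p,\pi)\le4p\pi$.
\end{proof}

\subsection{Factorization and summation}

The next proof splits $M_m^k$ according to where in the dimer skeleton $T$ occurs and which sites are the favorites. On each part, given $\mathcal S$, the dimers without favorites are independent counters that are only required to stay below their thresholds, as in the toy model.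

\begin{proposition}\label{prop:S3}
For $m$ large, with $\mathcal B$ as in \eqref{eq:B}, $E\big[\Sigma_3^{\Lambda,e};M_m^k\setminus\mathcal B\big]\le C\,\frac{L^2}{\sqrt m}\,P(M_m^k)$.
\end{proposition}

\begin{proof}
We work conditionally on $\mathcal S$. A \emph{position} is a pair $(g,\iota)$: a stage and the number $\iota\ge0$ of steps made since its beginning ($\iota=0$ if $g$ is odd). A position with $g=2i$ is reached iff $G_i\ge\lceil\iota/2\rceil$. Given $\mathcal S$, the position determines the current site. Fix a position with $g\le g^*$ and a set $f$ with $|f|=k$ that contains the current site, which we call $y$, and let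
\[
\mathcal M=\mathcal M(g,\iota,f)=M_m^k\cap\{T\text{ is at position }(g,\iota),\ F=f\}.
\]
\emph{$\mathcal M$ occurs iff the position is reached and, at that position, all sites of $f$ have local time $m$ and all other sites have local time $<m$.} Necessity is clear. Conversely, the current site lies in $f$ and has just reached $m$. So the number of sites with local time $\ge m$ has just become $k$, and no site has reached $m+1$.

Each dimer disjoint from $f$ is not visited in stage $g$, so its condition reads $Y_z<b_z$, with $Y_z=Y_z(g-1)$ and $b_z=b_z(g-1)$. Hence $\mathcal M$ is the intersection of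
\begin{itemize}
\item an event depending only on those $G_i$ for which $\Delta_{s_i}$ meets $f$; it includes the event that the position is reached, since the current dimer contains $y\in f$;
\item the events $\{Y_z<b_z\}$ for the dimers $\Delta_z$ disjoint from $f$.
\end{itemize}
\emph{Given $\mathcal S$, all these events are independent.} Moreover, given $\mathcal S$, the position and $f$, the quantities $N_z$, $b_z$, $p_z$ at the end of stage $g-1$ and the functions $\varphi_z$ are deterministic. For $\Delta_z\cap f=\emptyset$ we have $\gamma_z=m-N_z-Y_z$ on $\mathcal M$; below we use this formula as the definition of $\gamma_z$, so that $\gamma_z$ is a function of $Y_z$.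

Let $\Delta_z\cap f=\emptyset$, $z\in B(y,R)$ and $N_z\ge N_*$. As $g-1<g^*$, we have $p_z<1-m^{-10}$. We claim
\begin{equation}\label{eq:one}
E\big[\varphi_z(\gamma_z)\mathbf 1_{\{\gamma_z\le\sqrt m\}};\,Y_z<b_z\mid\mathcal S\big]\le\frac{32e^{400}\lambda}{\sqrt m}\;p_z\;P(Y_z<b_z\mid\mathcal S).
\end{equation}
If $b_z\le0$ the left side is $0$. Otherwise Lemma~\ref{lem:local} applies to $Y_z$, with $N=N_z$ and $b=b_z\le m-N_z$. If $Y_z=b_z-j$ with $j\ge1$, then $\gamma_z=m-N_z-b_z+j\ge j$. So $\varphi_z(\gamma_z)\le\varphi_z(j)$, and $\gamma_z\le\sqrt m$ forces $j\le\sqrt m$. Put $\alpha=200\lambda/\sqrt m$ and $u=u_z$. The left side of \eqref{eq:one} is at most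
\[
4e^{400}\,\frac\lambda{\sqrt m}\,p_z\,P(Y_z<b_z\mid\mathcal S)\sum_{j\ge1}u(1-u)^{j-1}e^{\alpha j}.
\]
By \eqref{eq:c0}, $u\ge u_0=\frac{c_2L}{c_0\sqrt m}\ge\frac{400C_3L}{\sqrt m}\ge2\alpha$, hence $(1-u)e^\alpha\le e^{-u/2}$. Since $1-e^{-u/2}\ge u/4$ for $0<u\le1$, the sum is at most $ue^\alpha\cdot\frac4u=4e^\alpha\le8$. This proves \eqref{eq:one}.

Multiply \eqref{eq:one} by the conditional probability of the remaining independent events in $\mathcal M$, and sum over $z$. Since $\sum_zp_z(g-1)<10L$ by the definition of $g^*$,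
\[
\sum_zE\big[\varphi_z(\gamma_z)\mathbf 1_{\{\gamma_z\le\sqrt m\}};\,\mathcal M\mid\mathcal S\big]\le\frac{32e^{400}\lambda}{\sqrt m}\cdot10L\cdot P(\mathcal M\mid\mathcal S),
\]
where the sum is over all $z\in\Lambda\cap B(y,R)$ with $\Delta_z\cap f=\emptyset$ and $N_z\ge N_*$. On $M_m^k\setminus\mathcal B$ exactly one of the events $\mathcal M(g,\iota,f)$ with $g\le g^*$ occurs (see before \eqref{eq:budget}), and by \eqref{eq:Nlarge} only such $z$ contribute to $\Sigma_3^{\Lambda,e}$. The events $\mathcal M(g,\iota,f)$ are disjoint subsets of $M_m^k$. Summing over $(g,\iota)$ and $f$, taking expectations, and using $\lambda\le C_3L$ gives the proposition.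
\end{proof}

\section{End of the proof}\label{s:end}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main}]
Insert \eqref{eq:S1}, \eqref{eq:S2}, Proposition~\ref{prop:S3} for the eight pairs $(\Lambda,e)$, and $P(\mathcal B)\le10m^{-10}$ into \eqref{eq:main}. With $t=c_0\sqrt m/L$,
\[
P(M_m^{k+1})\le\Big(\frac{c_1L}{c_0\sqrt m}+\frac{C\,L^2}{\sqrt m}\Big)P(M_m^k)+C\,m^{-10}.
\]
Dividing by $P(M_m^k)\ge c\,m^{-1}$, see \eqref{eq:PM}, we obtain $P(M_m^{k+1}\mid M_m^k)\le C(\log m)^2m^{-1/2}$ for $m$ large. The finitely many smaller $m\ge2$ are covered by enlarging $C$. Together with Section~\ref{s:lower} this proves Theorem~\ref{thm:main}. Corollary~\ref{cor} follows, since $(\log m)^2=O(m^\varepsilon)$ for every $\varepsilon>0$.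
\end{proof}

\begin{thebibliography}{9}
\bibitem{poster} \emph{Favorite Sites For Random Walk In Two And More Dimensions}, \texttt{http://faculty.bicmr.pku.edu.cn/\~{}xinyili/favoritesitesposter.pdf}.
\bibitem{ll} Lawler and Limic, \emph{Random Walk: A Modern Introduction}.
\bibitem{spitzer} Spitzer, \emph{Principles of Random Walk}.
\end{thebibliography}

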